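# Bounded $D^2u$ and $\partial_t u$ for semilinear parabolic equations with Hölder coefficients

## 1. A bounded right-hand side, and the guess it suggests

Let $Q_1=B_1\times(-1,1)\subset\mathbb R^n\times\mathbb R$ and consider a bounded solution of
$$Lu:=\sum_{ij}a_{ij}(x,t)D_{ij}u-\partial_tu=f(x,t,u)\quad\text{in }Q_1. \tag{1}$$
The matrix $a$ is uniformly elliptic with $C^\alpha$ entries, and $f$ is $C^\alpha$ in $(x,t)$. In the variable $u$ we ask for one thing only: $s\mapsto f(x,t,s)+c_0s$ is nondecreasing. So $f$ may jump in $u$, but only upward. Are $D^2u$ and $\partial_tu$ bounded in $Q_{1/2}$, by a constant depending only on the data? Conjecture 2.2 of "Regularity issues for semilinear PDE-s (a narrative approach)" says they should be.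

The first guess is **no**. Once $u$ is inserted, the right side of (1) is a bounded function about which nothing else is visible, and a bounded right side does not give bounded second derivatives. In the plane take
$$u=x_1x_2\log|x|,\qquad \Delta u=\frac{4x_1x_2}{|x|^2},\qquad D_{12}u=\log|x|+1-\frac{2x_1^2x_2^2}{|x|^4}.$$
Here $\Delta u$ is bounded and $D_{12}u$ is not. We test the guess on simple cases.

*Functions of one variable.* If $u=u(x)$, $n=1$ and $a\equiv1$, then $u''=f$ is bounded. If $u=u(t)$, then $u'=-f$ is bounded. There is no counterexample here.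

*A jump.* Let $f(s)=\operatorname{sign}s$. In one dimension $u=\frac12x|x|$ satisfies $u''=\operatorname{sign}x=\operatorname{sign}u$. The second derivative is bounded but jumps, so continuity of $D^2u$ is out of reach and boundedness is the most one can hope for.

*The logarithmic example.* Can $x_1x_2\log|x|$ solve $\Delta u=f(x,u)$ with our $f$? Write $d(X,Y)=|x-y|+|t-s|^{1/2}$ and let $c_1$ bound the Hölder seminorm of $f$. If $u(Y)\ge u(X)$, then
$$f(Y,u(Y))+c_0u(Y)\ge f(Y,u(X))+c_0u(X)\ge f(X,u(X))-c_1d(X,Y)^\alpha+c_0u(X),$$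
that is,
$$u(Y)\ge u(X)\ \Longrightarrow\ Lu(Y)\ge Lu(X)-c_0\big(u(Y)-u(X)\big)-c_1d(X,Y)^\alpha. \tag{2}$$
Take $X=(s,s)$, $Y=(s,-s)$ with $s>0$ small. Then $u(X)=s^2\log(\sqrt2s)<0<u(Y)$, while $\Delta u(X)=2$ and $\Delta u(Y)=-2$. Now (2) reads $-2\ge2-o(1)$ as $s\to0$, which is false. The example is excluded because its right side jumps downward as $u$ increases.

So the guess is in doubt: the one-sided condition removes the standard counterexample. In fact the guess is wrong, and the conjecture is true.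

## 2. Hypotheses, one-sided limits and two notions of solution

For $X=(x,t)$ let $Q_r(X)=B_r(x)\times(t-r^2,t+r^2)$, $Q_r=Q_r(0)$, $Q_r^-=B_r\times(-r^2,0]$, and let $\partial_p$ denote the parabolic boundary (bottom and lateral side). Write $|X|=d(X,0)$. For instance $Q_r$ has volume $c_nr^{n+2}$: time counts as two space dimensions.

**Standing hypotheses.** Fix $\alpha\in(0,1)$. The matrix $a$ is symmetric with $\lambda|\xi|^2\le\sum a_{ij}\xi_i\xi_j\le\Lambda|\xi|^2$, $0<\lambda\le\Lambda$, and its entries are $C^\alpha$ on $Q_1$ with respect to $d$. The map $s\mapsto f(x,t,s)+c_0s$ is nondecreasing for each $(x,t)$; this is the meaning of $f'_u\ge-c_0$. Put $M=\|u\|_{L^\infty(Q_1)}<\infty$. The function $f$ is $C^\alpha$ in $(x,t)$ with respect to $d$, uniformly for $|s|\le M$. The constant $c_1$ bounds $\sup_{Q_1\times[-M,M]}|f|$, the $C^\alpha$ seminorm of $f$ in $(x,t)$ for $|s|\le M$, and the $C^\alpha$ norms of the $a_{ij}$.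

We may assume $c_0\ge0$. For $|s|>M$ set $f(X,s)=f(X,\pm M)$ with $\pm=\operatorname{sign}s$; all hypotheses persist. Since $f+c_0s$ is nondecreasing, the limits $f(X,s\pm)$ exist and $f(X,s-)\le f(X,s)\le f(X,s+)$.

*Semicontinuity.* The function $(X,s)\mapsto f(X,s-)$ is lower semicontinuous. Indeed, put $m(X,s)=f(X,s)+c_0s$, let $(X_k,s_k)\to(X,s)$ and $s'<s$. For large $k$ we have $s_k>s'$, so $m(X_k,s_k-)\ge m(X_k,s')\to m(X,s')$; now let $s'\uparrow s$. In the same way $f(X,s+)$ is upper semicontinuous.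

**Definition (solutions).** A bounded $u$, $|u|\le M$, is a solution of (1) if one of the following holds. Here $W^{2,1}_q$ means $u,\nabla u,D^2u,\partial_tu\in L^q$.

* (S) $u\in W^{2,1}_{q,loc}(Q_1)$ for some $q>1$, and
$$f(X,u(X)-)\le Lu(X)\le f(X,u(X)+)\quad\text{a.e.} \tag{3}$$
* (V) $u\in C(Q_1)$, and whenever $\varphi\in C^{2,1}$ touches $u$ from above at $X$ in a full neighborhood, $L\varphi(X)\ge f(X,u(X)-)$; whenever $\varphi$ touches from below, $L\varphi(X)\le f(X,u(X)+)$.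

Class (S) contains the strong solutions of $Lu=f(X,u)$, which is what "weak" means for a nondivergence equation. For continuous $f$, (V) is the usual viscosity notion. Definitions that test only on $t\le t_X$ use more test functions, so their solutions are included.

*Example.* Let $u=\frac12x|x|$ and $f=\operatorname{sign}$. Then (3) holds off $x=0$ with equality. For (V) at a point with $x=0$: if $\varphi$ touches from above there, then $\varphi_t=\varphi_x=0$ at the point and $\varphi\ge\frac12x^2$ for $x>0$ at that time, so $L\varphi=\varphi_{xx}\ge1\ge-1=f(0-)$. From below, $L\varphi\le-1\le1=f(0+)$.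

**Theorem 1.** Under the standing hypotheses, $D^2u,\partial_tu\in L^\infty(Q_{1/2})$ and
$$\|D^2u\|_{L^\infty(Q_{1/2})}+\|\partial_tu\|_{L^\infty(Q_{1/2})}\le C(M,c_0,c_1,n,\alpha,\lambda,\Lambda).$$

This is Conjecture 2.2. A constant is *universal* if it depends only on these quantities; $C$ denotes universal constants that may change from line to line, and subscripts show further dependence.

## 3. Linear theory, a maximum principle, and the reduction to (S)

We use the following textbook facts (Ladyzhenskaya–Solonnikov–Ural'tseva; Lieberman).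

* (F1) Let $Q'=B\times(t_0,t_1)$ with $B$ a ball, $a$ continuous on $\overline{Q'}$, $1<p<\infty$, $p\ne\frac32$. For $F\in L^p(Q')$ there is a unique $w\in W^{2,1}_p(Q')$ with $Lw=F$ and $w=0$ on $\partial_pQ'$, and $\|w\|_{W^{2,1}_p}\le C\|F\|_{L^p}$.
* (F2) $\|w\|_{W^{2,1}_p}$ on $Q_\theta$ is at most $C(\|Lw\|_{L^p}+\|w\|_{L^p})$ on $Q_{\theta'}$, $\theta<\theta'$; the same holds for $Q_\theta^-\subset Q_{\theta'}^-$.
* (F3) For $p>n+2$, $W^{2,1}_p\subset C^{1+\gamma,(1+\gamma)/2}$ with $\gamma=1-\frac{n+2}p$, and $W^{2,1}_p$ embeds compactly in $\{z:z,\nabla z\in C\}$. For $q<n+2$, $\nabla w\in L^{q^*}$ with $\frac1{q^*}=\frac1q-\frac1{n+2}$.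
* (F4) If $w\in W^{2,1}_{p,loc}$, $p>n+2$, and $Lw$ is locally Hölder, then $w\in C^{2,1}$.

We write normalized norms as
$$N_p(F;\rho)=\Big(\frac1{|Q_\rho^-|}\int_{Q_\rho^-}|F|^p\Big)^{1/p},$$
which is nondecreasing in $p$. We use two families of smooth functions. The $b_j$ are convex with $b_j=0$ on $(-\infty,0]$, $0\le b_j'\le1$, $b_j(s)\to s^+$. The $\theta_j$ are odd and nondecreasing with $|\theta_j|\le1$, $\theta_j\to\operatorname{sign}$; put $\Theta_j(s)=\int_0^s\theta_j\in[0,|s|]$.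

**Lemma 2 (maximum principle).** Let $p>n+2$, $w\in W^{2,1}_p(Q_R^-)$, $w=0$ on $\partial_pQ_R^-$, $0\le E\in L^p$, and $\Delta w-w_t\ge-E$ a.e. on $\{w>0\}$. Then $\sup w\le C_pR^2N_p(E;R)$.

*Proof.* Let $z\in W^{2,1}_p$ solve $\Delta z-z_t=-E$ with zero data. Since $b_j''\ge0$ and $b_j'(w)\neq0$ only where $w>0$,
$$(\Delta-\partial_t)b_j(w)=b_j'(w)(\Delta w-w_t)+b_j''(w)|\nabla w|^2\ge-b_j'(w)E\ge-E.$$
So $y=b_j(w)-z$ satisfies $(\Delta-\partial_t)y\ge0$ and $y=0$ on $\partial_p$. Multiplying by $y^+$ and integrating gives $-\int|\nabla y^+|^2-\frac12\int(y^+)^2|_{t=0}\ge0$. Hence $\nabla y^+=0$, and since $y^+$ vanishes on the lateral side, $y\le0$. Letting $j\to\infty$, $w^+\le z$. By (F1), (F3) and scaling, $\sup|z|\le C_pR^2N_p(E;R)$. $\square$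

**Lemma 3.** If $u$ is as in (S), then $u\in W^{2,1}_{p,loc}(Q_1)$ for all $p<\infty$, and $\|u\|_{W^{2,1}_p(Q_{7/8})}\le C_p$.

*Proof.* By (3), $g:=Lu$ satisfies $|g|\le c_1$. Let $\zeta\in C_c^\infty(Q')$, $Q'\Subset Q_1$, and suppose $u\in W^{2,1}_q(Q')$ with $1<q<n+2$, decreasing $q$ slightly if needed so that the exponents avoid $\frac32$ and $n+2$. Then
$$L(\zeta u)=\zeta g+2a\nabla\zeta\cdot\nabla u+uL\zeta\in L^{q^*}$$
by (F3) and boundedness of $u$. By (F1) there is a solution in $W^{2,1}_{q^*}$ with this right side and zero data; it lies in $W^{2,1}_q$, so by uniqueness there it equals $\zeta u$. Each step lowers $\frac1q$ by $\frac1{n+2}$. After finitely many steps $\nabla u$ is locally in every $L^p$ (or locally bounded), and one more step gives all $p<\infty$. The bound is (F2), with $|g|\le c_1$ and $|u|\le M$. $\square$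

**Lemma 4.** A viscosity solution (V) satisfies (S), for all $q<\infty$.

*Proof.* We approximate $u$ by strong solutions $w_k$ of penalized problems whose right sides lie between functions tending to $f(X,u-)$ and $f(X,u+)$. Let $Q'=B_\rho\times(-\rho^2,\rho^2)$, $\rho<1$. The function $G_*(X)=f(X,u(X)-)$ is lower and $G^*(X)=f(X,u(X)+)$ upper semicontinuous, both bounded by $c_1$. By inf- and sup-convolution choose Lipschitz $g_k\uparrow G_*$ and $h_k\downarrow G^*$ on $\overline{Q'}$, bounded by $c_1$. Choose smooth $\tilde u_k$ with $|\tilde u_k-u|\le\frac1k$ on $\overline{Q'}$. Put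
$$F_k(X,s)=\max\big(g_k(X),\min(h_k(X),k(s-\tilde u_k(X)))\big).$$
This is Lipschitz, and $g_k\le F_k\le h_k$. The map sending $y\in C(\overline{Q'})$ to the solution $w$ of $Lw=F_k(X,y)$, $w=\tilde u_k$ on $\partial_pQ'$ (apply (F1) to $w-\tilde u_k$) is continuous and compact with bounded range. By Schauder's theorem it has a fixed point $w_k$, in $W^{2,1}_p(Q')$ for all $p$. Since $F_k(X,w_k)$ is Hölder, $w_k\in C^{2,1}(Q')\cap C(\overline{Q'})$ by (F4).

*Claim: $u-w_k\le(c_1+2)/k$.* If not, then for small $\epsilon>0$ the function $u-w_k-\epsilon/(\rho^2-t)$ has a maximum with value $>(c_1+2)/k$. It is attained at some $X\in Q'$, because $u-w_k\le\frac1k$ on $\partial_pQ'$ and the function tends to $-\infty$ as $t\to\rho^2$. At $X$, $w_k-\tilde u_k<-(c_1+2)/k+1/k$, so $k(w_k-\tilde u_k)<-c_1-1$ and $F_k=g_k$. The function $\varphi=w_k+\epsilon/(\rho^2-t)+\text{const}$ touches $u$ from above at $X$. Hence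
$$G_*(X)\le L\varphi(X)=Lw_k(X)-\frac{\epsilon}{(\rho^2-t)^2}<Lw_k(X)=g_k(X)\le G_*(X),$$
a contradiction.

*Claim: $w_k-u\le(c_1+2)/k$.* If not, $u-w_k+\epsilon/(\rho^2-t)$ has an interior minimum with value $<-(c_1+2)/k$. There $k(w_k-\tilde u_k)>c_1+1$, so $F_k=h_k$. The function $\varphi=w_k-\epsilon/(\rho^2-t)+\text{const}$ touches from below, and $G^*\ge L\varphi>Lw_k=h_k\ge G^*$, a contradiction.

So $w_k\to u$ uniformly. Since $|Lw_k|\le c_1$, (F2) bounds $w_k$ in $W^{2,1}_{p,loc}(Q')$. Hence $u\in W^{2,1}_{p,loc}(Q')$, $w_k\rightharpoonup u$ weakly there and $Lw_k\rightharpoonup Lu$ weakly in $L^p_{loc}$. For $j\le k$, $g_j\le g_k\le Lw_k\le h_k\le h_j$. The set of functions between $g_j$ and $h_j$ is convex and closed, hence weakly closed, so $g_j\le Lu\le h_j$ a.e. Let $j\to\infty$, then $\rho\uparrow1$. $\square$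

From now on $u$ is as in (S), and $g=Lu$, $|g|\le c_1$.

## 4. Differentiating the equation, and where Hölder coefficients stop it

Suppose first that $a=I$ and $f=H(v)$, so $\Delta v-v_t=H(v)$ with $H'\ge-c_0$. Differentiating formally, any first derivative $\delta$ of $v$ satisfies $(\Delta-\partial_t)\delta=H'(v)\delta$. Where $\delta>0$ the right side is at least $-c_0\delta$, so $\delta^\pm$ are subcaloric up to the factor $e^{-c_0t}$. For $\delta=v_t$ this bounds $v_t$ by a mean of $|v_t|$. For $\delta=D_ev$ it supplies two disjoint nonnegative subcaloric functions, the input of the Alt–Caffarelli–Friedman functional, which controls their gradients.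

The first thing to try for (1) is the same with difference quotients. Let $\delta(x,t)=\frac1h(u(x+he,t)-u(x,t))$. Then
$$\sum a_{ij}(x,t)D_{ij}\delta-\delta_t=\frac{Lu(x+he,t)-Lu(x,t)}h-\sum\frac{a_{ij}(x+he,t)-a_{ij}(x,t)}h\,D_{ij}u(x+he,t).$$
Where $\delta>0$, (2) bounds the first term below by $-c_0\delta-c_1h^{\alpha-1}$, and the second is $O(h^{\alpha-1})|D^2u|$. As $h\to0$ these bounds blow up. The factor $h^\alpha$ loses to $\frac1h$, and this is the exact point of failure.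

The standard cure is to freeze: in $Q_R^-$ compare $u$ with a solution $v$ of the constant-coefficient autonomous problem with the same boundary values. We shall see that $D^2(u-v)$ and $\partial_t(u-v)$ have averages of size $R^\beta$, which is summable over dyadic $R$. Two ways of using this fail.

* One could hope for decay of the oscillation of $D^2v$. There is none: for $v=\frac12x|x|$, $v''=\operatorname{sign}x$ has mean $0$ and mean deviation $1$ on every $(-\rho,\rho)$.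
* One could use $\sup|v_t|\le C_*\cdot(\text{mean of }|v_t|)$ at each scale. Passing from $2r$ to $r$ then multiplies the mean of $|u_t|$ by $C_*>1$, and $j$ scales give $C_*^{\,j}$.

So we need quantities that for $v$ pass from $2r$ to $r$ with constant $1$ up to summable errors. A Gaussian mean of $|v_t|$ and the Alt–Caffarelli–Friedman functional of $(D_ev)^\pm$ do this. For each of them we show
$$(u\text{ at }r)\approx(v\text{ at }r)\lesssim(v\text{ at }2r)\approx(u\text{ at }2r),$$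
where $v$ is chosen anew for each $r$ and every error is a positive power of $r$.

## 5. Normalization at a Lebesgue point

*This step moves a generic point to the origin and makes $a$ the identity there.* Put $p_1=2(n+2)$. Call $Z\in Q_{1/2}$ *good* if it is an $L^{p_1}$-Lebesgue point of $D^2u$ and $u_t$ with respect to parabolic cylinders. By Lebesgue differentiation in the doubling space $(\mathbb R^{n+1},d)$ almost every $Z$ is good. At a good $Z$ we use the Lebesgue values. Since $a$ is continuous, the averages of $Lu$ over $Q_r(Z)$ tend to $g(Z):=\sum a_{ij}(Z)D_{ij}u(Z)-u_t(Z)$, so $|g(Z)|\le c_1$.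

Fix a good $Z=(z,t_Z)$ and let $A=a(Z)^{1/2}$. Replace $u(x,t)$ by $u(z+Ax,t_Z+t)$, $a$ by $A^{-1}a(z+Ax,t_Z+t)A^{-1}$, and $f(x,t,s)$ by $f(z+Ax,t_Z+t,s)$. The new Hessian is $AD^2uA$, so $\sum a_{ij}D_{ij}u$ keeps its value, and (3) persists. Balls become ellipsoids of bounded eccentricity, so the origin is a Lebesgue point in the same sense. This also holds for the cylinders $Q_r^-$, which fill half of $Q_r$. With a small universal $R_0\le\frac18$ we have on $Q^-_{2R_0}$
$$a(0)=I,\quad|a(X)-I|\le C|X|^\alpha,\quad|f(X,s)-f(0,s)|\le C|X|^\alpha,\quad\|u\|_{W^{2,1}_p(Q^-_{2R_0})}\le C_p. \tag{4}$$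
For all $p<\infty$, $\kappa\in(0,1)$ and $0<\rho\le2R_0$,
$$N_p(|D^2u|+|u_t|;\rho)\le C_{p,\kappa}\rho^{-\kappa},\qquad|\nabla u(X)-\nabla u(0)|\le C_\kappa|X|^{1-\kappa}. \tag{5}$$
For the first bound take $P\ge\max(p,\frac{n+2}\kappa)$; then $N_p\le N_P\le C\rho^{-(n+2)/P}\|\cdot\|_{L^P}\le C\rho^{-\kappa}$. The second is (F3) with $\gamma\ge1-\kappa$.

**It suffices to bound $|u_t(0)|$ and $|D^2u(0)|$ by universal constants.**

## 6. The frozen problem

Let $H(s)=f(0,s)$, $m(s)=H(s)+c_0s$ (nondecreasing), and $0<R\le R_0$.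

**Lemma 5.** There is $v$, in $W^{2,1}_p(Q_R^-)$ for all $p<\infty$, with $v=u$ on $\partial_pQ_R^-$ and
$$\Delta v-v_t=\chi,\qquad H(v-)\le\chi\le H(v+)\ \text{ a.e.} \tag{6}$$

*Proof.* Let $H_\epsilon$ be mollifications of $H$, $|H_\epsilon|\le c_1$. Applying (F1) to $v_\epsilon-u$ and Schauder's theorem as in Lemma 4, we get $v_\epsilon\in W^{2,1}_p(Q_R^-)$ with $\Delta v_\epsilon-\partial_tv_\epsilon=H_\epsilon(v_\epsilon)$ and $v_\epsilon=u$ on $\partial_p$, bounded in $W^{2,1}_p(Q_R^-)$ uniformly in $\epsilon$. A subsequence converges uniformly and weakly in $W^{2,1}_p$ to some $v$, and $H_\epsilon(v_\epsilon)\rightharpoonup\chi:=\Delta v-v_t$. Pointwise, $H_\epsilon(v_\epsilon)\le\sup\{H(s+):|s-v|\le\epsilon+|v_\epsilon-v|\}$, so $\limsup H_\epsilon(v_\epsilon)\le H(v+)$ because $H(\cdot+)$ is upper semicontinuous. Likewise $\liminf H_\epsilon(v_\epsilon)\ge H(v-)$. Testing with $\phi\ge0$ and using Fatou's lemma gives (6). $\square$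

Before comparing, note what cannot be true. The functions $y_1=\frac12x|x|$ and $y_2=\frac12(x-\epsilon)|x-\epsilon|$ both solve $y''=\operatorname{sign}y$ and are $O(\epsilon)$ apart on $(-1,1)$, yet $y_1''-y_2''=2$ on $(0,\epsilon)$. So $\Delta w-w_t$ for $w=u-v$ cannot be expected to be small in $L^\infty$. In this example it is small in $L^1$, and it has the sign of $y_1-y_2$, which is positive on $(0,\epsilon)$. Both features are general.

**Lemma 6.** Let $w=u-v$ and $\beta=\alpha/(4p_1)$. Then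
$$N_{p_1}(|D^2w|+|w_t|;\tfrac R4)\le CR^\beta,\qquad\sup_{Q^-_{R/4}}|\nabla w|\le CR^{1+\beta}, \tag{7}$$
and for all $p<\infty$, $\kappa\in(0,1)$,
$$N_p(|D^2v|+|v_t|;\tfrac R4)\le C_{p,\kappa}R^{-\kappa}. \tag{8}$$

*Proof.* **Step 1: a rough bound on $w$.** We have $w=0$ on $\partial_pQ_R^-$ and
$$q:=\Delta w-w_t=g-\chi-\sum(a-I)_{ij}D_{ij}u.$$
Let $E_0=|\sum(a-I)_{ij}D_{ij}u|$. By (4) and (5) with $\kappa=\frac\alpha4$, $N_p(E_0;R)\le C_pR^{3\alpha/4}$. Since $|q|\le2c_1+E_0$, Lemma 2 for $\pm w$ gives $|w|\le CR^2$.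

**Step 2: one-sided bounds from monotonicity.** On $\{w>0\}$ we have $u>v$, so $m(u-)\ge m(v+)$ and
$$g\ge f(X,u-)\ge H(u-)-CR^\alpha=m(u-)-c_0u-CR^\alpha\ge H(v+)-c_0w-CR^\alpha\ge\chi-c_0w-CR^\alpha.$$
On $\{w<0\}$, $m(u+)\le m(v-)$ and
$$g\le f(X,u+)\le m(u+)-c_0u+CR^\alpha\le H(v-)-c_0w+CR^\alpha\le\chi+c_0|w|+CR^\alpha.$$
By Step 1, $c_0|w|\le CR^2\le CR^\alpha$. With $E:=CR^\alpha+E_0$ we obtain
$$q\ge-E\ \text{ on }\{w>0\},\qquad q\le E\ \text{ on }\{w<0\},\qquad q=0\ \text{ a.e. on }\{w=0\}, \tag{9}$$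
the last because $D^2w=0$ and $w_t=0$ a.e. on $\{w=0\}$.

**Step 3: an improved bound on $w$.** Lemma 2 for $\pm w$ with (9) gives $|w|\le CR^2N_p(E;R)\le CR^{2+\alpha/2}$.

**Step 4: $q$ is small in $L^1$.** By (9), $|q|\le\operatorname{sign}(w)q+2E$: if $\operatorname{sign}(w)q\ge0$ this is clear, and otherwise $|q|\le E$ and the right side is at least $-E+2E$. Let $0\le\zeta\le1$ be a cutoff with $\zeta=1$ on $Q^-_{R/2}$, vanishing near $\partial_pQ_R^-$, $|\Delta\zeta|+|\zeta_t|\le CR^{-2}$. Integrating by parts,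
$$\int\zeta\theta_j(w)q=-\int\zeta\theta_j'(w)|\nabla w|^2-\int\zeta\Theta_j(w)\Big|_{t=0}dx+\int\Theta_j(w)(\Delta\zeta+\zeta_t)\le\int\Theta_j(w)(\Delta\zeta+\zeta_t).$$
Let $j\to\infty$. Since $\Theta_j(w)\le|w|$,
$$N_1(q;\tfrac R2)\le CR^{-2}\sup|w|+CN_1(E;R)\le CR^{\alpha/2}.$$

**Step 5: from $L^1$ to $L^p$.** By Cauchy–Schwarz and $|q|\le2c_1+E_0$,
$$N_p(q;\tfrac R2)^p\le N_1(q;\tfrac R2)^{1/2}\,N_{2p-1}(q;\tfrac R2)^{(2p-1)/2}\le C_pR^{\alpha/4}.$$
The scaled estimates (F2), (F3) for the heat operator give, for $p>n+2$,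
$$N_p(|D^2w|+|w_t|;\tfrac R4)+R^{-1}\sup_{Q^-_{R/4}}|\nabla w|\le C_p\big[N_p(q;\tfrac R2)+R^{-2}\sup|w|\big]\le C_pR^{\alpha/(4p)}.$$
With $p=p_1$ this is (7). For large $p$, (8) follows from $v=u-w$ and (5), and smaller $p$ are covered by monotonicity of $N_p$ in $p$. $\square$

*The next lemma is the rigorous form of differentiating the frozen equation.*

**Lemma 7.** In $B_R\times(-R^2,0)$, in the sense of distributions, $(\Delta-\partial_t)k\ge-c_0k$ for $k=(D_ev)^+$, $(D_ev)^-$ ($e$ any unit vector) and $k=|v_t|$. Consequently $e^{-c_0t}k$ is subcaloric.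

*Proof.* Let $\delta(x,t)=\frac1h(v(x+he,t)-v(x,t))$, $h>0$. A.e. on $\{\delta>0\}$,
$$\chi(x+he,t)\ge H(v(x+he,t)-)\ge m(v(x,t)+)-c_0v(x+he,t)=H(v(x,t)+)-c_0h\delta\ge\chi(x,t)-c_0h\delta,$$
so $(\Delta-\partial_t)\delta\ge-c_0\delta$ there. A.e. on $\{\delta<0\}$,
$$\chi(x+he,t)\le H(v(x+he,t)+)\le m(v(x,t)-)-c_0v(x+he,t)=H(v(x,t)-)-c_0h\delta\le\chi(x,t)-c_0h\delta,$$
so $(\Delta-\partial_t)(-\delta)\ge-c_0(-\delta)$ there. Now $(\Delta-\partial_t)b_j(\delta)\ge b_j'(\delta)(\Delta-\partial_t)\delta\ge-c_0\delta^+$. Let $j\to\infty$ to get $(\Delta-\partial_t)\delta^+\ge-c_0\delta^+$; apply the same to $-\delta$ for $\delta^-$. As $h\to0$, $\delta\to D_ev$ locally uniformly, and the inequality passes to the limit.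

For $|v_t|$ use $\delta=\frac1h(v(x,t)-v(x,t-h))$. The same computation holds because the problem for $v$ does not depend on $t$. Here $\delta\to v_t$ in $L^p_{loc}$; add the inequalities for $\delta^+$ and $\delta^-$ and let $h\to0$. Finally $(\Delta-\partial_t)(e^{-c_0t}k)=e^{-c_0t}[(\Delta-\partial_t)k+c_0k]\ge0$. $\square$

## 7. Two scales and the Gaussian tail

*The monotone quantities carry a Gaussian weight of width $r$, while $v$ lives on a bounded cylinder. We cut off at a radius $\rho$ slightly larger than $r$.* Set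
$$\beta=\frac\alpha{4p_1},\qquad\beta_2=\frac\beta{2p_1},\qquad\sigma=\kappa=\frac{\beta_2}8,\qquad\text{so }\ \sigma(n+2)=\frac\beta{32}. \tag{10}$$
For $0<r\le r_0$, with $r_0$ universal and small, put
$$\rho=r^{1-\sigma},\qquad R=4\rho\le R_0,\qquad2r\le\frac\rho2,$$
and let $v$ be the function of Lemma 5 on $Q_R^-$. Lemma 6 then holds on $Q_\rho^-$, with powers of $R$ replaced by powers of $\rho$. Let
$$\Gamma(x,t)=(4\pi|t|)^{-n/2}e^{-|x|^2/(4|t|)}\quad(t<0),\qquad(\Delta+\partial_t)\Gamma=0,$$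
and let $\psi\in C_c^\infty(B_\rho)$, $0\le\psi\le1$, $\psi=1$ on $B_{\rho/2}$, $|\nabla\psi|\le C\rho^{-1}$, $|D^2\psi|\le C\rho^{-2}$.

If $\frac\rho2\le|x|\le1$ and $-4r^2\le t<0$, then $y=|x|^2/|t|\ge\frac1{16}r^{-2\sigma}$. Since $|t|^{-n/2}=y^{n/2}|x|^{-n}\le Cy^{n/2}r^{-n}$ and $|\nabla\Gamma|=\frac{|x|}{2|t|}\Gamma\le Cyr^{-1}\Gamma$, we get $\Gamma+|\nabla\Gamma|\le Cr^{-n-2}(1+y)^{n/2+1}e^{-y/4}$. The exponential beats every power of $y\ge\frac1{16}r^{-2\sigma}$, so for every $N$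
$$\Gamma+|\nabla\Gamma|\le C_Nr^N\qquad\text{for }\tfrac\rho2\le|x|\le1,\ -4r^2\le t<0. \tag{11}$$
The price of the larger radius is a factor such as $(\rho/r)^{n+2}=r^{-\beta/32}$, which the gain $\rho^\beta$ of Lemma 6 beats.

## 8. The Gaussian mean of $|u_t|$

**Proposition 8.** $|u_t(0)|\le C$.

*Proof.* **Step 1: for $v$ the mean does not increase from $2r$ to $r$, up to $Cr$.** Let $k=e^{-c_0t}|v_t|$ and $G(\tau)=\int\psi k(x,-\tau)\Gamma(x,-\tau)\,dx$. Test the subcaloricity of $k$ (Lemma 7) with $\psi\Gamma\vartheta(t)$, $0\le\vartheta\in C_c^\infty((-\rho^2,0))$. Since $(\Delta+\partial_t)\Gamma=0$,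
$$\iint k\,\big[\psi\Gamma\vartheta'+\vartheta(2\nabla\psi\cdot\nabla\Gamma+\Gamma\Delta\psi)\big]\ge0.$$
So $t\mapsto G(-t)$ has distributional derivative at most $\mathcal E(t):=\int k(2\nabla\psi\cdot\nabla\Gamma+\Gamma\Delta\psi)\,dx$. Derivatives of $\psi$ live in $\frac\rho2\le|x|\le\rho$, so by (11) and (8)
$$\int_{-4r^2}^0|\mathcal E|\,dt\le C_Nr^N\rho^{-2}\int_{Q_\rho^-}k\le Cr.$$
Hence $G(\tau)\le G(4\tau)+Cr$ for a.e. $\tau\in(0,r^2)$. For $r'\in\{r,2r\}$ put $\mathcal M_v(r')=r'^{-2}\int_{r'^2/4}^{r'^2}G\,d\tau$. Substituting $\tau\to4\tau$ in $\mathcal M_v(2r)$ we find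
$$\mathcal M_v(r)\le\mathcal M_v(2r)+Cr.$$

**Step 2: transfer to $u$.** Let
$$\mathcal M_u(r')=r'^{-2}\int_{-r'^2}^{-r'^2/4}\int_{B_{R_0}}|u_t|\,\Gamma\,dx\,dt.$$
Let $r'\in\{r,2r\}$. By (11) the region $|x|\ge\frac\rho2$ contributes at most $Cr$ to $\mathcal M_u(r')$ and to $\mathcal M_v(r')$. For $|x|<\frac\rho2$ we have $\psi=1$, $\big||u_t|-e^{-c_0t}|v_t|\big|\le|w_t|+Cr^2|v_t|$, and $\Gamma\le Cr^{-n}$ on the time interval used. So
$$|\mathcal M_u(r')-\mathcal M_v(r')|\le Cr+C\Big(\frac\rho r\Big)^{n+2}\big[N_1(w_t;\rho)+r^2N_1(v_t;\rho)\big]\le Cr+Cr^{-\beta/32}\big[r^{(1-\sigma)\beta}+r^{2-\kappa}\big]\le Cr^{\beta/2}.$$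
Combining, $\mathcal M_u(r)\le\mathcal M_u(2r)+Cr^{\beta/2}$ for $0<r\le r_0$. Here $v$ has disappeared. Apply this to $r=2^{-j}r_0$. The errors form a convergent geometric series and $\mathcal M_u(2r_0)\le C$, so $\mathcal M_u(2^{-j}r_0)\le C$ for all $j$.

**Step 3: the limit $r\to0$.** The kernel $r^{-2}\Gamma\mathbf 1_{\{r^2/4<-t<r^2\}}$ has total mass $\frac34$ on $\mathbb R^n\times\mathbb R$ and is at most $Cr^{-n-2}e^{-|x|^2/(4r^2)}$. Splitting $B_{R_0}$ into $B_r$ and the annuli $B_{2^jr}\setminus B_{2^{j-1}r}$,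
$$\big|\mathcal M_u(r)-\tfrac34|u_t(0)|\big|\le C\sum_{j\ge0,\ 2^jr\le2R_0}2^{j(n+2)}e^{-c4^j}N_1(u_t-u_t(0);2^jr)+o(1),$$
where $o(1)$ is $|u_t(0)|$ times the mass outside $B_{R_0}$. For the given point the averages are bounded, and for each fixed $j$ they tend to $0$ as $r\to0$, since $0$ is a Lebesgue point. By dominated convergence the sum tends to $0$. Hence $\frac34|u_t(0)|\le C$. $\square$

If $n=1$ we are done, since $D^2u(0)=g(0)+u_t(0)$. **From now on $n\ge2$.**

## 9. Two disjoint sets in Gauss space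

Let $e$ be a unit vector with $e\perp\nabla u(0)$, and $h:=D_eu$, so that $h(0)=0$. Put
$$I_u^\pm(r)=\int_{-r^2}^0\int_{B_{R_0}}|\nabla h^\pm|^2\,\Gamma\,dx\,dt,\qquad\Phi_u(r)=r^{-4}I_u^+(r)I_u^-(r).$$
*Example.* Replace $h$ by $b\cdot x$ and $B_{R_0}$ by $\mathbb R^n$. Then $I^\pm(r)=\frac12|b|^2r^2$ and $\Phi(r)=\frac14|b|^4$ for every $r$. So a bound on $\Phi_u$ at small scales should bound the gradient of $h$ at $0$, which is $D^2u(0)e$. Monotonicity of $\Phi$ for subcaloric functions rests on an eigenvalue inequality, which we now prove.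

Let $\gamma,\gamma_1$ be the standard Gaussian measures on $\mathbb R^n$, $\mathbb R$. For open $\Omega\ne\emptyset$ let
$$\lambda_\gamma(\Omega)=\inf\frac{\int|\nabla\varphi|^2d\gamma}{\int\varphi^2d\gamma}$$
over nonzero continuous compactly supported $\varphi\in W^{1,2}(\mathbb R^n)$ with $\varphi\ge0$ and $\varphi=0$ off $\Omega$. *Example:* for $\Omega=\{x_1>0\}$, cutoffs of $\varphi=x_1^+$ have quotient tending to $\frac{1/2}{1/2}=1$, so $\lambda_\gamma(\Omega)\le1$; the opposite half-space gives the same value.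

**Lemma 9.** For disjoint nonempty open $\Omega_1,\Omega_2\subset\mathbb R^n$: $\lambda_\gamma(\Omega_1)+\lambda_\gamma(\Omega_2)\ge2$.

By the example the constant $2$ cannot be improved. This is the inequality of Beckner–Kenig–Pipher (see Caffarelli–Kenig, Amer. J. Math. 120 (1998)). The proof uses Ehrhard symmetrization and Prékopa's theorem.

*Proof.* **Step 1: reduction to half-lines.** In the infimum we may take $0\le\varphi\in C_c^\infty(\Omega)$: replace $\varphi$ by $(\varphi-\epsilon)^+$, which is supported in the compact set $\{\varphi\ge\epsilon\}\subset\Omega$ and tends to $\varphi$ in $W^{1,2}(\gamma)$, and mollify. Let $\varphi^*$ be the nondecreasing function on $\mathbb R$ with $\gamma_1(\varphi^*>s)=\gamma(\varphi>s)$ for all $s\ge0$. By Ehrhard (Ann. Sci. ENS 17 (1984)), $\varphi^*$ is Lipschitz, $\int\varphi^{*2}d\gamma_1=\int\varphi^2d\gamma$ and $\int|\varphi^{*\prime}|^2d\gamma_1\le\int|\nabla\varphi|^2d\gamma$. If $\gamma(\Omega)=\gamma_1((a,\infty))$,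 then $\gamma_1(\varphi^*>0)\le\gamma_1((a,\infty))$, so $\varphi^*$ vanishes on $(-\infty,a]$. Hence $\lambda_\gamma(\Omega)\ge\ell(a)$, where
$$\ell(a)=\inf\frac{\int\eta'^2d\gamma_1}{\int\eta^2d\gamma_1}$$
over bounded Lipschitz $\eta\not\equiv0$ vanishing on $(-\infty,a]$. For our two sets both measures are in $(0,1)$, so $a_1,a_2$ are finite. From $\gamma(\Omega_1)+\gamma(\Omega_2)\le1$ we get $a_2\ge-a_1$. Since $\ell$ is nondecreasing (the class shrinks), it suffices to show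
$$\ell(a)+\ell(-a)\ge2\qquad\text{for all }a\in\mathbb R. \tag{12}$$

**Step 2: discrete time.** *We replace the eigenvalue by the norm of a positive operator whose powers are explicit Gaussian integrals.* Let $\mathcal H_k$ be the normalized Hermite polynomials and $T_\epsilon$ the Ornstein–Uhlenbeck semigroup on $L^2(\gamma_1)$, $T_\epsilon\mathcal H_k=e^{-k\epsilon}\mathcal H_k$. It is given by
$$T_\epsilon\varphi(x)=\big(2\pi(1-e^{-2\epsilon})\big)^{-1/2}\int\varphi(y)\exp\Big(-\frac{(y-e^{-\epsilon}x)^2}{2(1-e^{-2\epsilon})}\Big)dy,$$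
so it preserves positivity. If $\eta=\sum c_k\mathcal H_k\in W^{1,2}(\gamma_1)$, then $\int\eta'^2d\gamma_1=\sum kc_k^2$, because $\mathcal H_k'=\sqrt k\,\mathcal H_{k-1}$. Let $\mathbf 1_a$ be the indicator of $(a,\infty)$, $K=\mathbf 1_aT_\epsilon\mathbf 1_a$, a nonnegative self-adjoint operator, and
$$\mu_\epsilon(a)=\|K\|=\sup\{(T_\epsilon\varphi,\varphi):\|\varphi\|=1,\ \varphi=0\text{ on }(-\infty,a)\}>0.$$

**Step 3: $\log\mu_\epsilon$ is concave in $a$.** First, $(\mathbf 1_a,K^N\mathbf 1_a)\le\mu_\epsilon(a)^N$. Conversely let $0\le\varphi\le c\mathbf 1_a$, $\|\varphi\|=1$. By positivity of $T_\epsilon$ and Jensen's inequality for the spectral measure of $K$ at $\varphi$,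
$$c^2(\mathbf 1_a,K^N\mathbf 1_a)\ge(\varphi,K^N\varphi)\ge(\varphi,K\varphi)^N.$$
Replacing $\varphi$ by $|\varphi|$ does not decrease $(\varphi,K\varphi)$, and bounded functions are dense, so the supremum of $(\varphi,K\varphi)$ over such $\varphi$ is $\mu_\epsilon(a)$. Hence $(\mathbf 1_a,K^N\mathbf 1_a)^{1/N}\to\mu_\epsilon(a)$ as $N\to\infty$. Now $(\mathbf 1_a,K^N\mathbf 1_a)$ is the integral over $\{x_i>a,\ 0\le i\le N\}$ of a constant times
$$\exp\Big(-\frac{x_0^2}2-\sum_{i=0}^{N-1}\frac{(x_{i+1}-e^{-\epsilon}x_i)^2}{2(1-e^{-2\epsilon})}\Big).$$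
The exponent is concave in $x$, and $\{(x,a):x_i>a\ \forall i\}$ is convex, so the integrand with the indicator is log-concave in $(x,a)$. Prékopa's theorem says that integrating out $x$ leaves a log-concave function of $a$. So $\frac1N\log(\mathbf 1_a,K^N\mathbf 1_a)$ is concave in $a$, and so is its limit $\log\mu_\epsilon(a)$.

**Step 4: $\mu_\epsilon(a)\ge e^{-\epsilon\ell(a)}$.** For $\eta=\sum c_k\mathcal H_k$ admissible in $\ell(a)$ with $\|\eta\|=1$, Jensen's inequality with weights $c_k^2$ gives $(T_\epsilon\eta,\eta)=\sum e^{-k\epsilon}c_k^2\ge e^{-\epsilon\sum kc_k^2}$. Take the supremum over $\eta$.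

**Step 5: $\liminf_{\epsilon\to0}(1-\mu_\epsilon(0))/\epsilon\ge1$.** Otherwise there are $\theta<1$, $\epsilon_j\to0$ and $\varphi_j=\sum_kc_k^{(j)}\mathcal H_k$ with $\|\varphi_j\|=1$, $\varphi_j=0$ on $(-\infty,0)$ and
$$\sum_k\frac{1-e^{-k\epsilon_j}}{\epsilon_j}(c_k^{(j)})^2\le\theta.$$
For each integer $K_0\ge1$ and $j$ large, $\frac{1-e^{-k\epsilon_j}}{\epsilon_j}\ge\frac{K_0}2$ for all $k\ge K_0$, so $\sum_{k\ge K_0}(c_k^{(j)})^2\le2\theta/K_0$. With these uniform tails a subsequence converges strongly in $L^2(\gamma_1)$ to $\varphi=\sum c_k\mathcal H_k$, with $\|\varphi\|=1$ and $\varphi=0$ on $(-\infty,0)$. By Fatou $\int\varphi'^2d\gamma_1=\sum kc_k^2\le\theta$. So $\varphi$ is continuous and $\varphi(0)=0$. Its odd extension from $(0,\infty)$ lies in $W^{1,2}(\gamma_1)$ and is orthogonal to constants. Poincaré's inequality $\sum_{k\ge1}kc_k^2\ge\sum_{k\ge1}c_k^2$ for the extension gives $2\int\varphi'^2d\gamma_1\ge2\int\varphi^2d\gamma_1=2$,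 contradicting $\theta<1$.

**Step 6: conclusion.** By Steps 4 and 3,
$$-\epsilon\big(\ell(a)+\ell(-a)\big)\le\log\mu_\epsilon(a)+\log\mu_\epsilon(-a)\le2\log\mu_\epsilon(0)\le-2(1-\mu_\epsilon(0)).$$
Divide by $-\epsilon$ and let $\epsilon\to0$ using Step 5. This is (12). $\square$

## 10. Almost monotonicity of the two-phase functional for $v$

Let $0<r\le r_0$, with $\rho,R,v,\psi$ as in Section 7. Put $l=D_ev$, $k^\pm=e^{-c_0t}l^\pm$, $W^\pm=\psi k^\pm$, and for $r'\in[r,2r]$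
$$I_v^\pm(r')=\int_{-r'^2}^0\int|\nabla W^\pm|^2\,\Gamma\,dx\,dt,\qquad\Phi_v(r')=r'^{-4}I_v^+(r')I_v^-(r').$$

**A Hölder inequality with weight $\Gamma$.** Let $p_0=n+2$. Then $\int\Gamma^{p_0'}dx=c|t|^{-n/(2(n+1))}$, and integrating in $t$ gives $\|\Gamma\|_{L^{p_0'}(\mathbb R^n\times(-4r^2,0))}=c_nr$. Since $\frac2{p_1}+\frac1{p_0'}=1$, for $F_1,F_2\ge0$ and $\rho'\in\{\frac\rho2,\rho\}$
$$\int_{-4r^2}^0\int_{B_{\rho'}}F_1F_2\Gamma\le Cr\rho\,N_{p_1}(F_1;\rho')\,N_{p_1}(F_2;\rho'), \tag{13}$$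
because $\|F\|_{L^{p_1}(Q^-_{\rho'})}=C\rho'^{1/2}N_{p_1}(F;\rho')$.

**Size of all the integrals.** On $Q_\rho^-$, (5), (7) and (8) give $|l|\le C$ and $\int|\nabla l|^2\le C$. Using (13) for $|x|<\frac\rho2$ and (11) for $|x|\ge\frac\rho2$, for $r'\in[r,2r]$,
$$I_u^\pm(r'),\ I_v^\pm(r')\le Cr\rho^{1-2\kappa}+Cr^3\le Cr^{2-3\sigma}. \tag{14}$$

**Lemma 10.** $\Phi_v(r)\le(1+Cr)\Phi_v(2r)+Cr$, with the same $v$ on both sides.

*Proof.* **Step 1: an energy inequality.** Let $W=W^\pm$, $k=k^\pm$. By Lemma 7, in $\mathbb R^n\times(-\rho^2,0)$ we have $(\Delta-\partial_t)W\ge-F$ with $F=|2\nabla\psi\cdot\nabla k+k\Delta\psi|$, supported in $\frac\rho2\le|x|\le\rho$. Mollify in $(x,t)$. The functions $W_\delta\ge0$ and $F_\delta$ satisfy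
$$(\Delta-\partial_t)W_\delta^2=2|\nabla W_\delta|^2+2W_\delta(\Delta-\partial_t)W_\delta\ge2|\nabla W_\delta|^2-2W_\delta F_\delta.$$
Multiply by $\Gamma$ and integrate over $\mathbb R^n\times(-\tau,-s)$. Since $(\Delta+\partial_t)\Gamma=0$, the left side becomes $\int W_\delta^2\Gamma|_{t=-\tau}-\int W_\delta^2\Gamma|_{t=-s}$. Let $\delta\to0$ ($W$ is continuous, and $\nabla W,F\in L^2$), drop $-\int W^2\Gamma|_{t=-s}$, and let $s\to0$:
$$2J(\tau)\le\int W^2(x,-\tau)\Gamma(x,-\tau)\,dx+2\,\mathrm{err},\qquad J(\tau):=\int_{-\tau}^0\int|\nabla W|^2\Gamma,\quad0<\tau\le4r^2, \tag{15}$$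
where by (11), with $N$ large, $\mathrm{err}=\int_{-4r^2}^0\int WF\Gamma\le Cr^8$. Write $J_1,J_2,W_1,W_2$ for the signs $+,-$, so $I_v^\pm(r')=J_{1,2}(r'^2)$.

**Step 2: a degenerate case.** If some $J_i(r^2)<r^6$, then $\Phi_v(r)\le r^{-4}\cdot r^6\cdot C=Cr^2$, and the claim holds.

**Step 3: the main case.** Let $J_i(r^2)\ge r^6$ for both $i$. For $\tau\in[r^2,4r^2]$ we have $\mathrm{err}\le Cr^2J_i(\tau)$, so (15) gives, for $r_0$ small,
$$\int W_i^2\Gamma\big|_{t=-\tau}\ge2(1-Cr^2)J_i(\tau)>0.$$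
For a.e. $\tau$ the function $W_i(\cdot,-\tau)$ is in $W^{1,2}$, continuous, nonnegative and compactly supported. Since $\Gamma(\cdot,-\tau)$ is the Gaussian density with covariance $2\tau\,\mathrm{Id}$, the substitution $x=\sqrt{2\tau}\,y$ gives, with $\lambda_i=\lambda_\gamma\big(\{W_i(\cdot,-\tau)>0\}/\sqrt{2\tau}\big)<\infty$,
$$J_i'(\tau)=\int|\nabla W_i|^2\Gamma\big|_{t=-\tau}\ge\frac{\lambda_i}{2\tau}\int W_i^2\Gamma\big|_{t=-\tau}\ge\frac{\lambda_i}\tau(1-Cr^2)J_i(\tau).$$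
The two positivity sets are open, nonempty and disjoint. By Lemma 9, $(\log J_1J_2)'\ge\frac2\tau(1-Cr^2)$ for a.e. $\tau$. The functions $J_i$ are absolutely continuous, so integrating over $[r^2,4r^2]$ gives $J_1J_2(4r^2)\ge16\cdot4^{-2Cr^2}J_1J_2(r^2)$, that is, $\Phi_v(2r)\ge4^{-2Cr^2}\Phi_v(r)$. $\square$

## 11. Transfer from $v$ to $u$ near the zero set of $D_eu$

**Lemma 11.** For $r'\in\{r,2r\}$: $|I_u^\pm(r')-I_v^\pm(r')|\le Cr^{2+\beta_2/2}$.

*Proof.* **Step 1: reduction to $B_{\rho/2}$ and to $l^\pm$.** By (11), $|x|\ge\frac\rho2$ contributes at most $Cr^3$ to each integral. In $B_{\rho/2}$, $|\nabla W^\pm|^2=e^{-2c_0t}|\nabla l^\pm|^2$, and the exponential changes the integral by at most $Cr^2\cdot Cr\rho^{1-2\kappa}\le Cr^3$.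

**Step 2: pointwise comparison.** By (7), $|h-l|\le|\nabla w|\le\omega$ on $Q_\rho^-$, where $\omega:=C\rho^{1+\beta}$. If $h$ and $l$ both have the sign in question, then
$$\big||\nabla h|^2-|\nabla l|^2\big|\le|\nabla(h-l)|\,(|\nabla h|+|\nabla l|)\le|D^2w|(2|\nabla l|+|D^2w|).$$
If exactly one of them has it, then $|l|\le|h-l|\le\omega$ and $|\nabla h|^2\le2|\nabla l|^2+2|D^2w|^2$. So a.e.
$$\big||\nabla h^\pm|^2-|\nabla l^\pm|^2\big|\le C|D^2w|(|\nabla l|+|D^2w|)+2|\nabla l|^2\mathbf 1_{\{|l|\le\omega\}}. \tag{16}$$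
By (13), (7) and (8) the first term contributes at most $Cr\rho\cdot\rho^{\beta-\kappa}$. The second term is the real difficulty: near the zero set of $l$ the signs of $h$ and $l$ may disagree, and $|\nabla l|$ need not be small there. What is small is its energy in the layer $\{|l|\le\omega\}$.

**Step 3: energy in the layer.** Let $k=l^+$ or $l^-$. Let $\zeta$ be a cutoff with $0\le\zeta\le1$, $\zeta=1$ on $Q^-_{\rho/2}$, vanishing near $\partial_pQ_\rho^-$, $|\nabla\zeta|\le C\rho^{-1}$, $|\zeta_t|\le C\rho^{-2}$. Put $T(k)=\int_0^k\min(s,\omega)\,ds\le\omega k$. Testing $(\Delta-\partial_t)k\ge-c_0k$ with $\zeta^2\min(k,\omega)\ge0$ gives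
$$\int\zeta^2|\nabla k|^2\mathbf 1_{\{k<\omega\}}\le2\int\zeta\,\omega\,|\nabla k||\nabla\zeta|+2\int\zeta|\zeta_t|T(k)+c_0\int\zeta^2\omega k. \tag{17}$$
To justify this, mollify $k$ in $(x,t)$ and test the resulting smooth inequality with $\zeta^2\min(k_\delta,\omega)$ on $t<-s$. The terms are as displayed, with an additional boundary term $-\int\zeta^2T(k_\delta)|_{t=-s}\,dx\le0$ on the right side, which is dropped. Let $\delta\to0$, using $k_\delta\to k$ locally uniformly, $\nabla k_\delta\to\nabla k$ in $L^2_{loc}$ and a.e. along a subsequence, $\liminf\mathbf 1_{\{k_\delta<\omega\}}\ge\mathbf 1_{\{k<\omega\}}$, and Fatou's lemma on the left. Then let $s\to0$.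

*Here $e\perp\nabla u(0)$ enters.* Since $h(0)=0$, (5) gives $\sup_{Q_\rho^-}|l|\le\sup|h|+\omega\le C\rho^{1-\kappa}$. Also $\nabla l=0$ a.e. on $\{l=0\}\cup\{|l|=\omega\}$. Dividing (17) by $|Q_\rho^-|$, adding both signs and using (8),
$$\frac1{|Q^-_{\rho/2}|}\int_{Q^-_{\rho/2}}|\nabla l|^2\mathbf 1_{\{|l|\le\omega\}}\le C\Big[\frac\omega\rho\,\rho^{-\kappa}+\frac\omega{\rho^2}\,\rho^{1-\kappa}+\omega\Big]\le C\rho^{\beta-\kappa}.$$

**Step 4: raising the exponent.** By Cauchy–Schwarz, $|\nabla l|^{p_1}=|\nabla l|\cdot|\nabla l|^{p_1-1}$, and (8),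
$$N_{p_1}\big(|\nabla l|\mathbf 1_{\{|l|\le\omega\}};\tfrac\rho2\big)^2\le\Big[C\rho^{(\beta-\kappa)/2}N_{2p_1-2}(\nabla l;\tfrac\rho2)^{p_1-1}\Big]^{2/p_1}\le C\rho^{\beta/p_1-3\kappa}\le C\rho^{\beta_2},$$
since $\beta/p_1=2\beta_2$ and $3\kappa<\beta_2$. By (13) on $Q^-_{\rho/2}$ the second term of (16) contributes at most
$$Cr\rho\,\rho^{\beta_2}=Cr^{2+\beta_2-\sigma(1+\beta_2)}\le Cr^{2+\beta_2/2}.$$
Since $\beta-\kappa\ge\beta_2$, the first term obeys the same bound, and $r^3\le r^{2+\beta_2/2}$. $\square$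

## 12. Iteration, blow-up and the Hessian

**Proposition 12.** $|D^2u(0)e|\le C$ for every unit vector $e\perp\nabla u(0)$.

*Proof.* **Step 1: $\Phi_u$ is bounded at dyadic scales.** By (14) and Lemma 11, for $r'\in\{r,2r\}$,
$$|\Phi_u(r')-\Phi_v(r')|\le Cr^{-4}\,r^{2+\beta_2/2}\,r^{2-3\sigma}=Cr^{\beta_2/8}.$$
With Lemma 10,
$$\Phi_u(r)\le(1+Cr)\Phi_u(2r)+Cr^{\beta_2/8},\qquad0<r\le r_0.$$
Since $\Phi_u(2r_0)\le C$, and over $r=2^{-j}r_0$ the product $\prod(1+Cr)$ and the sum $\sum r^{\beta_2/8}$ are bounded, $\sup_j\Phi_u(2^{-j}r_0)\le C$.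

**Step 2: blow-up at the Lebesgue point.** *We show that $h$ looks like $b\cdot x$ at small scales, $b=D^2u(0)e$.* Let
$$P(x,t)=u(0)+\nabla u(0)\cdot x+\tfrac12D^2u(0)x\cdot x+u_t(0)t,\qquad u_r(x,t)=r^{-2}(u-P)(rx,r^2t).$$
Then $D^2u_r(x,t)=D^2u(rx,r^2t)-D^2u(0)$, and similarly for $\partial_tu_r$. Since $0$ is an $L^{p_1}$-Lebesgue point, $\varepsilon_r:=\|D^2u_r\|_{L^{p_1}(Q_1^-)}+\|\partial_tu_r\|_{L^{p_1}(Q_1^-)}\to0$. Also $\nabla u_r(0)=0$.

We use: *if $y\in W^{2,1}_{p_1}(Q_1^-)$ has mean zero and $\nabla y$ has mean zero, then $\|y\|_{W^{2,1}_{p_1}}\le C(\|D^2y\|_{L^{p_1}}+\|y_t\|_{L^{p_1}})$.* Otherwise there are such $y_k$ with norm $1$ and right side tending to $0$. By (F3) a subsequence of $y_k,\nabla y_k$ converges uniformly, so $y_k$ converges in $W^{2,1}_{p_1}$. The limit has $D^2y=0$, $y_t=0$, mean zero and mean gradient zero, so it is $0$. This contradicts norm $1$.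

Apply this to $u_r-\ell_r$, where $\ell_r$ is the affine function of $x$ with the same mean and mean gradient. By (F3), $\sup_{Q_1^-}|\nabla u_r-\nabla\ell_r|\le C\varepsilon_r$. At $0$ this gives $|\nabla\ell_r|\le C\varepsilon_r$, hence $\nabla u_r\to0$ uniformly on $Q_1^-$. As $D_eP(rx,r^2t)=r\,b\cdot x$ (here $e\perp\nabla u(0)$ again),
$$h_r(x,t):=\tfrac1rh(rx,r^2t)=b\cdot x+D_eu_r\to b\cdot x\ \text{ uniformly on }Q_1^-,\qquad\nabla h_r\to b\ \text{ in }L^{p_1}(Q_1^-).$$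

**Step 3: the bound on $b$.** Let $b\ne0$. Then $\mathbf 1_{\{\pm h_r>0\}}\to\mathbf 1_{\{\pm b\cdot x>0\}}$ a.e., $|\nabla h_r|^2\to|b|^2$ in $L^{p_0}(Q_1^-)$ because $p_1=2p_0$, and $\Gamma\in L^{p_0'}(Q_1^-)$. Since $\Gamma(rx,r^2t)=r^{-n}\Gamma(x,t)$, scaling gives
$$\liminf_{r\to0}r^{-2}I_u^\pm(r)\ge\lim_{r\to0}\int_{Q_1^-}|\nabla h_r^\pm|^2\Gamma=|b|^2\int_{-1}^0\int_{B_1\cap\{\pm b\cdot x>0\}}\Gamma=c_n|b|^2,\qquad c_n>0.$$
Along $r=2^{-j}r_0$, Step 1 gives $c_n^2|b|^4\le C$. $\square$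

**Proof of Theorem 1.** By Section 3 we may assume (S), and by Section 5 we work at a normalized good point. By Proposition 8, $|u_t(0)|\le C$. If $n=1$, then $D^2u(0)=g(0)+u_t(0)$ is bounded. Let $n\ge2$. If $\nabla u(0)=0$, Proposition 12 applies to every $e$ and bounds $D^2u(0)$. Otherwise let $\nu=\nabla u(0)/|\nabla u(0)|$ and let $\{e_i\}$ be an orthonormal basis of $\nu^\perp$. Proposition 12 for $e=e_i$ bounds all entries of $D^2u(0)$ except $D_{\nu\nu}u(0)$. Since $a(0)=I$, the equation gives the last one: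
$$D_{\nu\nu}u(0)=g(0)+u_t(0)-\sum_iD_{e_ie_i}u(0),$$
which is bounded because $|g(0)|\le c_1$ and $|u_t(0)|\le C$. Undoing the linear change of variables, whose eigenvalues lie between $\lambda^{1/2}$ and $\Lambda^{1/2}$, we get $|D^2u(Z)|+|u_t(Z)|\le C$ for a.e. $Z\in Q_{1/2}$, with $C$ universal. This proves Theorem 1, and hence Conjecture 2.2. $\blacksquare$
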